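
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Minimizing harmonic maps with many crossing singular curves:\\
a counterexample to a boundary estimate for singular strata}


\begin{abstract}
For a minimizing harmonic map $u$ from a domain $\Omega\subset\mathbb R^n$ into a compact manifold $\mathcal N$ with finite fundamental group, it was conjectured that the stratum $\mathcal S_{n-k}$ of the singular set satisfies $\mathcal H^{n-k}(\mathcal S_{n-k})\le C\int_{\partial\Omega}|\nabla\varphi|^{k-1}$, where $\varphi$ is the boundary map, $3\le k\le n$, and $C$ does not depend on $u$ or $\varphi$. We show that this fails for $n=k=4$ and $\mathcal N=\mathbb S^2\times\mathbb S^2$. By a calibration with constant quaternionic forms we construct minimizers into $\mathbb S^2$ whose singular set is a prescribed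 closed real analytic curve in $\mathbb R^4$, for a class of curves that includes small analytic perturbations of a circle. Pairing two such maps whose curves cross $2m$ times at very small angles gives a minimizer with at least $2m$ points in $\mathcal S_0$, while the boundary maps converge smoothly as $m\to\infty$. Combined with further factors $z/|z|$, the same maps show that for all $4\le k\le n$ and the target $(\mathbb S^2)^{k-2}$, interior bounds on $\mathcal S_{n-k}$ in terms of the energy fail.
\end{abstract}

\section{The question and the results}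

\subsection{Setting}
Let $n\ge3$, let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary, and let $\mathcal N$ be a smooth compact Riemannian manifold without boundary, isometrically embedded in some $\mathbb R^d$. Put
\[
W^{1,2}(\Omega,\mathcal N)=\{u\in W^{1,2}(\Omega,\mathbb R^d):\ u(x)\in\mathcal N\ \text{for a.e. }x\}.
\]
A map $u\in W^{1,2}(\Omega,\mathcal N)$ is a \emph{minimizing harmonic map} if $\int_\Omega|\nabla u|^2\le\int_\Omega|\nabla v|^2$ for all $v\in W^{1,2}(\Omega,\mathcal N)$ with the same trace on $\partial\Omega$; we use the same definition on bounded Lipschitz domains. A \emph{tangent map} of $u$ at $x\in\Omega$ is any limit in $W^{1,2}_{loc}(\mathbb R^n)$ of $u(x+r_i\,\cdot)$ along a sequence $r_i\to0$. A map $w:\mathbb R^n\to\mathcal N$ is \emph{$j$-symmetric} if it is homogeneous of degree zero and invariant under translations along some $j$-dimensional linear subspace. The strata of $u$ are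
\[
\mathcal S_j=\mathcal S_j(u)=\{x\in\Omega:\ \text{no tangent map of $u$ at $x$ is $(j+1)$-symmetric}\},\qquad j=0,\dots,n,
\]
so that $\mathcal S_0\subset\mathcal S_1\subset\cdots$. By Schoen and Uhlenbeck, $\operatorname{sing}u=\mathcal S_{n-3}$ and $\dim_{\mathcal H}\mathcal S_j\le j$. For $j<n$ the stratum $\mathcal S_j$ thus collects the singular points at which $u$ looks, at small scales, at most $j$-dimensionally translation invariant.

How large can the strata be if the boundary map $\varphi=u|_{\partial\Omega}$ is controlled? When $\pi_1(\mathcal N)$ is finite, the main theorem of \cite{source} is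
\begin{equation}\label{eq:known}
\mathcal H^{n-3}(\operatorname{sing}u)\le C\int_{\partial\Omega}|\nabla\varphi|^{n-1}\,d\mathcal H^{n-1}.
\end{equation}
Conjecture~10.7 of \cite{source} proposes an estimate stratum by stratum: if $\pi_1(\mathcal N)$ is finite and $u\in W^{1,2}(\Omega,\mathcal N)$ is a minimizing harmonic map with $u|_{\partial\Omega}=\varphi$, then for each $k=3,\dots,n$
\begin{equation}\label{eq:conj}
\mathcal H^{n-k}(\mathcal S_{n-k})\le C\int_{\partial\Omega}|\nabla\varphi|^{k-1}\,d\mathcal H^{n-1},
\end{equation}
where $C$ depends only on $n,k,\Omega,\mathcal N$, and $\nabla\varphi$ is the tangential gradient (the right-hand side is $+\infty$ if $\varphi\notin W^{1,k-1}(\partial\Omega)$).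

The exponent $k-1$ is the natural one: if the domain and the map are dilated by a factor $r$, both sides of \eqref{eq:conj} are multiplied by $r^{n-k}$. Moreover, for $n=4$ and $p<3$, smallness of $\int|\nabla\varphi|^p$ does not force regularity: there are degree-one maps $\varphi_j:\mathbb S^3\to\mathbb S^3$ with $\int_{\mathbb S^3}|\nabla\varphi_j|^p\to0$ for every $p<3$, while every minimizer $B^4_1\to\mathbb S^3$ with boundary map $\varphi_j$ has at least one singular point. For $n=4$ the estimate \eqref{eq:known} bounds the \emph{length} of the singular set by $C\int|\nabla\varphi|^3$, and \eqref{eq:conj} with $k=4$ asks that the same integral bound the \emph{number of points} in $\mathcal S_0$.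

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\Gamma_0=\{x\in\mathbb R^4:\ x_1^2+x_2^2=1,\ x_3=x_4=0\}$, let $\Omega=\{x\in\mathbb R^4:\operatorname{dist}(x,\Gamma_0)<\frac1{10}\}$ and $\mathcal N=\mathbb S^2\times\mathbb S^2\subset\mathbb R^6$. There are minimizing harmonic maps $U_m\in W^{1,2}(\Omega,\mathcal N)$, $m\ge1$, smooth up to the boundary near $\partial\Omega$, whose boundary maps $\Phi_m$ converge in $C^\infty(\partial\Omega)$ to a smooth map $\Phi_0$, and such that
\[
\mathcal H^0(\mathcal S_0(U_m))\ge2m .
\]
Consequently $\int_{\partial\Omega}|\nabla\Phi_m|^3\,d\mathcal H^3$ stays bounded while $\mathcal H^0(\mathcal S_0(U_m))\to\infty$. Since $\pi_1(\mathcal N)=0$, no constant $C=C(n,k,\Omega,\mathcal N)$ makes \eqref{eq:conj} true for $n=k=4$: Conjecture~10.7 of \cite{source} is false.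
\end{theorem}

The same maps, extended to more variables and combined with further factors, show that for all $k\ge4$ the energy does not control $\mathcal S_{n-k}$ in the interior.

\begin{theorem}\label{thm:interior}
Let $4\le k\le n$ and $\mathcal N=(\mathbb S^2)^{k-2}$. There are a bounded smooth domain $D\subset\mathbb R^n$, a compact set $K\subset D$ and minimizing harmonic maps $U_m:D\to\mathcal N$ with
\[
\sup_m\int_D|\nabla U_m|^2<\infty\qquad\text{and}\qquad \mathcal H^{n-k}(\mathcal S_{n-k}(U_m)\cap K)\to\infty .
\]
\end{theorem}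

\begin{remark}
For $n\ge5$, Theorem~\ref{thm:interior} concerns interior estimates only: the singular sets may reach $\partial D$, and we do not claim that the traces have finite right-hand side in \eqref{eq:conj}. Whether \eqref{eq:conj} holds for pairs $(n,k)\ne(4,4)$ with $k\ge4$ is not settled here.
\end{remark}

\subsection{The idea}
Let $n=4$. If $u_1,u_2$ are minimizers into $\mathbb S^2$, then $(u_1,u_2)$ is a minimizer into $\mathbb S^2\times\mathbb S^2$, because the energy is the sum of the energies of the components. Suppose that each $u_l$ is singular along a smooth curve and that its tangent map at a point of the curve is invariant only along the tangent line there. Where the two curves cross at a nonzero angle, the tangent map of the pair has no invariant direction at all, so the crossing point is in $\mathcal S_0(u_1,u_2)$. Now two curves can be as close to each other as we like in every $C^j$ norm and still cross transversally as often as we like. If the maps depend smoothly on their curves, the boundary data of the pair will hardly notice the crossings. The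 lengths of the curves stay bounded, so there is no conflict with \eqref{eq:known}; what is not controlled is how the curves meet.

Everything therefore rests on finding \emph{minimizers} whose singular curve can be prescribed. Section~\ref{sec:cal} gives a first-order equation that implies minimality. Section~\ref{sec:lines} solves it for straight lines and shows the crossing mechanism on two lines. Section~\ref{sec:curves} rewrites the line solution so that the line can be replaced by a real analytic curve. Section~\ref{sec:cross} proves Theorem~\ref{thm:main}, and Section~\ref{sec:higher} proves Theorem~\ref{thm:interior}.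

\section{A first-order equation for minimizers}\label{sec:cal}

Minimality can be certified by a lower bound for the energy density whose integral depends only on the trace. For maps into $\mathbb S^2$ such bounds come from constant skew forms.

\begin{lemma}\label{lem:cal}
Let $D\subset\mathbb R^n$ be a bounded Lipschitz domain and let $\eta_1,\eta_2,\eta_3$ be constant skew bilinear forms on $\mathbb R^n$ with
\begin{equation}\label{eq:comass}
\Big|\sum_k y_k\,\eta_k(X,Z)\Big|\le|X||Z|\qquad\text{for all }y\in\mathbb S^2,\ X,Z\in\mathbb R^n .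
\end{equation}
For $v\in W^{1,2}(D,\mathbb R^3)$ put
\[
q(v)=\eta_1(\nabla v_2,\nabla v_3)+\eta_2(\nabla v_3,\nabla v_1)+\eta_3(\nabla v_1,\nabla v_2).
\]
\begin{enumerate}
\item[(i)] $\int_Dq(v)$ depends only on the trace of $v$ on $\partial D$.
\item[(ii)] If $|v|=1$ a.e., then $|\nabla v|^2\ge2q(v)$ a.e.
\item[(iii)] Every $u\in W^{1,2}(D,\mathbb S^2)$ with $|\nabla u|^2=2q(u)$ a.e.\ is a minimizing harmonic map in $D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\eta$ be one of the forms, with coefficients $\eta^{ij}=-\eta^{ji}$, and set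
\[
\beta(f,g)=\int_D\eta(\nabla f,\nabla g)=\int_D\sum_{i,j}\eta^{ij}\,\partial_if\,\partial_jg .
\]
For $f\in W^{1,2}(D)$ and $g\in C_c^\infty(D)$, integration by parts gives $\beta(f,g)=-\int_Df\sum_{i,j}\eta^{ij}\partial_i\partial_jg=0$, because $\eta^{ij}$ is skew and the Hessian is symmetric. This is where constancy of the forms is used. By density, $\beta(f,g)=0$ for $g\in W^{1,2}_0(D)$, and since $\beta$ is skew, also for $f\in W^{1,2}_0(D)$. On a Lipschitz domain $W^{1,2}_0(D)$ is the space of functions with zero trace. So if $f,\tilde f$ and $g,\tilde g$ have equal traces, then $\beta(f,g)-\beta(\tilde f,\tilde g)=\beta(f-\tilde f,g)+\beta(\tilde f,g-\tilde g)=0$. Since $\int_Dq(v)$ is a sum of three such terms, one for each form, (i) follows.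

(ii) At a.e.\ point we have $v\cdot\partial_jv=0$ for all $j$. At such a point choose an orthonormal basis $e,f$ of $v^\perp=T_v\mathbb S^2$ with $e\times f=v$ and write, with $e_i,f_i$ the components of $e,f\in\mathbb R^3$,
\begin{equation}\label{eq:ab}
\nabla v_i=e_i\,a+f_i\,b,\qquad a,b\in\mathbb R^n .
\end{equation}
Then $|\nabla v|^2=|a|^2+|b|^2$. By skewness $\eta_1(\nabla v_2,\nabla v_3)=(e_2f_3-f_2e_3)\,\eta_1(a,b)$, and the other two terms follow by cyclic permutation of the indices. Hence
\begin{equation}\label{eq:qab}
q(v)=\sum_k(e\times f)_k\,\eta_k(a,b)=\sum_kv_k\,\eta_k(a,b)\le|a||b|\le\tfrac12|\nabla v|^2 .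
\end{equation}

(iii) If $v\in W^{1,2}(D,\mathbb S^2)$ has the same trace as $u$, then $\int_D|\nabla u|^2=2\int_Dq(u)=2\int_Dq(v)\le\int_D|\nabla v|^2$.
\end{proof}

\subsection*{The quaternionic forms on $\mathbb R^4$}
Identify $\mathbb R^4$ with the quaternions $\mathbb H$ and $\mathbb R^3$ with $\operatorname{Im}\mathbb H$, with basis $e_1,e_2,e_3=\mathbf i,\mathbf j,\mathbf k$. Recall that $\langle Y,Z\rangle=\operatorname{Re}(Y\bar Z)$, $|YZ|=|Y||Z|$, $\overline{YZ}=\bar Z\,\bar Y$, and
\[
YZ=-\langle Y,Z\rangle+Y\times Z\qquad\text{for }Y,Z\in\operatorname{Im}\mathbb H .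
\]
In particular $y^2=-1$ for $y\in\mathbb S^2\subset\operatorname{Im}\mathbb H$. So $X\mapsto yX$ is an isometry with square $-1$, and it is skew: $\langle yX,Z\rangle=\langle y\,yX,yZ\rangle=-\langle X,yZ\rangle$. Put
\begin{equation}\label{eq:forms}
\eta_k(X,Z)=\langle e_kX,Z\rangle,\qquad k=1,2,3 .
\end{equation}
These forms are skew, and $\big|\sum_ky_k\eta_k(X,Z)\big|=|\langle yX,Z\rangle|\le|X||Z|$, so \eqref{eq:comass} holds. Unless other forms are named, $q$ is built from \eqref{eq:forms}.

Every point $y\in\mathbb S^2$ thus gives a complex structure $X\mapsto yX$ on $\mathbb R^4$. Equality holds in Lemma~\ref{lem:cal}(ii) if $v$ is holomorphic for the complex structure given by its own value: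

\begin{lemma}\label{lem:hol}
Let $v$ be a smooth map from an open subset of $\mathbb R^4$ to $\mathbb S^2$. If
\begin{equation}\label{eq:hol}
dv(vX)=v\times dv(X)\qquad\text{for all }X\in\mathbb R^4,
\end{equation}
then $|\nabla v|^2=2q(v)$.
\end{lemma}

\begin{proof}
With $a,b,e,f$ as in \eqref{eq:ab}, formula \eqref{eq:qab} reads $q(v)=\langle va,b\rangle$, so
\[
|\nabla v|^2-2q(v)=|a|^2+|b|^2-2\langle va,b\rangle=|b-va|^2 .
\]
Now $dv(X)=\langle a,X\rangle e+\langle b,X\rangle f$, while $v\times e=f$ and $v\times f=-e$. Comparing the $e$-components in \eqref{eq:hol} gives $\langle a,vX\rangle=-\langle b,X\rangle$, that is $\langle va,X\rangle=\langle b,X\rangle$, for all $X$. Hence $b=va$.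
\end{proof}

So it suffices to solve \eqref{eq:hol} away from a small singular set.

\section{Straight lines}\label{sec:lines}

\subsection{The solution singular along a line}
The map $z/|z|$ from $\mathbb R^3$ to $\mathbb S^2$, extended to $\mathbb R^4$ independently of the fourth variable, is
\[
w_1(x)=\frac{\operatorname{Im}x}{|\operatorname{Im}x|},\qquad x\in\mathbb H\setminus\mathbb R .
\]
It satisfies \eqref{eq:hol}. Indeed, let $v=w_1(x)$ and $X=s+X'$ with $s\in\mathbb R$, $X'\in\operatorname{Im}\mathbb H$. Then $dw_1(X)=(X'-\langle v,X'\rangle v)/|\operatorname{Im}x|$. The imaginary part of $vX=sv-\langle v,X'\rangle+v\times X'$ is $sv+v\times X'$, whose component orthogonal to $v$ is $v\times X'$. So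
\[
dw_1(vX)=\frac{v\times X'}{|\operatorname{Im}x|}=v\times dw_1(X).
\]
For another direction $e\in\mathbb H$, $|e|=1$, we move the line $\mathbb Re$ to $\mathbb R$ by the isometry $x\mapsto x\bar e$. It commutes with left multiplications, so $w_e(x):=w_1(x\bar e)$ again solves \eqref{eq:hol}. Since $\operatorname{Re}(x\bar e)=\langle x,e\rangle$ and $e\bar e=1$, we have $\operatorname{Im}(x\bar e)=x^\perp\bar e$ with $x^\perp=x-\langle x,e\rangle e$. Therefore
\begin{equation}\label{eq:we}
w_e(x)=\frac{x^\perp\,\bar e}{|x^\perp|},\qquad x\in\mathbb R^4\setminus\mathbb Re .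
\end{equation}
Its gradient satisfies $|\nabla w_e|^2=2/|x^\perp|^2$, which is locally integrable in $\mathbb R^4$. As almost every line parallel to a coordinate axis misses $\mathbb Re$ or is disjoint from it after discarding a set of lines of measure zero, we argue for orthonormal coordinates in which no axis is parallel to $e$: then almost every line parallel to a coordinate axis misses $\mathbb Re$, the bounded map $w_e$ is absolutely continuous on compact segments of almost every such line, and hence $w_e\in W^{1,2}_{loc}(\mathbb R^4,\mathbb S^2)$. By Lemmas~\ref{lem:hol} and~\ref{lem:cal}, $w_e$ is minimizing in every bounded Lipschitz domain.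

\begin{lemma}\label{lem:inv}
If $h\in\mathbb R^4$ and $w_e(X+h)=w_e(X)$ for a.e.\ $X$, then $h\in\mathbb Re$.
\end{lemma}

\begin{proof}
As $Y\mapsto Y\bar e$ is linear and injective, the vectors $X^\perp$ and $X^\perp+h^\perp$ are positively proportional for a.e.\ $X$. If $h^\perp\ne0$, this fails whenever $X^\perp$ and $h^\perp$ are linearly independent, which is the case for a.e.\ $X$. So $h^\perp=0$.
\end{proof}

\begin{example}[Two lines]\label{ex:lines}
Let $e,e'$ be linearly independent unit vectors and $W=(w_e,w_{e'})$. This is a minimizer into $\mathbb S^2\times\mathbb S^2$ on every ball about $0$. It is homogeneous of degree zero, so it is its own only tangent map at $0$. If $W$ is invariant under translation by a vector $h$, then $h\in\mathbb Re\cap\mathbb Re'=\{0\}$ by Lemma~\ref{lem:inv}. So $0\in\mathcal S_0(W)$. At any other point of $\mathbb Re$ the second component is smooth and the first is invariant along $\mathbb Re$, so the tangent map is $(w_e,\mathrm{const})$, which is $1$-symmetric; the same holds on $\mathbb Re'$ with the roles exchanged. At all remaining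 points $W$ is smooth. Hence $\mathcal S_0(W)=\{0\}$: the crossing of two lines is one point of $\mathcal S_0$, and this remains true no matter how small the nonzero angle between the lines is.
\end{example}

To have many crossings we must bend one of the lines. The formula \eqref{eq:we} does not suggest how, because it refers to a global direction. The next step is to find a form of it that refers only to a parametrization.

\subsection{The line solution in terms of null vectors}
Let $A\cdot B$ denote the complex bilinear extension of the inner product to $\mathbb C^4=\mathbb C\otimes\mathbb H$; the scalar imaginary unit $i$ commutes with $\mathbb H$ (and is different from $\mathbf i$). Parametrize the line by $\gamma(t)=te$ and let the parameter be complex. If $x\notin\mathbb Re$, the squared distance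
\[
(x-\gamma(t))\cdot(x-\gamma(t))=(t-\langle x,e\rangle)^2+|x^\perp|^2
\]
has exactly one root $t=\langle x,e\rangle+i|x^\perp|$ in the upper half-plane. For this root,
\[
x-\gamma(t)=\xi+i\eta,\qquad\xi=x^\perp,\quad\eta=-|x^\perp|\,e .
\]
Since $\operatorname{Re}(x^\perp\bar e)=0$, the quaternion $x^\perp\bar e$ equals minus its conjugate $e\,\overline{x^\perp}$, so
\begin{equation}\label{eq:linexi}
w_e\,\xi=\frac{x^\perp\bar e\,x^\perp}{|x^\perp|}=-\frac{e\,\overline{x^\perp}\,x^\perp}{|x^\perp|}=\eta,\qquad\text{that is,}\qquad w_e=\eta\,\xi^{-1}.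
\end{equation}
This recipe refers only to the parametrization and can be tried for any real analytic curve: find a complex parameter $t$ at which $x-\gamma(t)$ is a null vector $N=\xi+i\eta$, and set $u=\eta\xi^{-1}$.

Here is why it should solve \eqref{eq:hol}. For $y\in\mathbb S^2$ let $E_y=\{X+iyX:X\in\mathbb H\}\subset\mathbb C^4$. Left multiplication by $y$, extended complex linearly, acts on $E_y$ as $-i$, so $E_y$ consists of the vectors of type $(0,1)$ for the complex structure $y$. The relation $u\xi=\eta$ says $N\in E_u$. So $u(x)$ is the complex structure for which $N(x)$ is of type $(0,1)$. When $x$ moves by $X$, the vector $N$ changes for two reasons: by $X$ itself, and through $t$. The proof below shows that the second change depends holomorphically on $X$, and that the failure of the first to do so lies in $E_u$, where $u$ does not feel it.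

\section{Minimizers with a prescribed singular curve}\label{sec:curves}

\subsection{The construction}
The recipe requires a canonical choice of the complex parameter. The following hypothesis secures it.

\begin{definition}\label{def:H}
Let $\gamma$ be a $2\pi$-periodic holomorphic $\mathbb C^4$-valued map on a neighborhood of $\{|\operatorname{Im}t|\le1\}$, real for real $t$, with $\gamma'\ne0$ on $\mathbb R$. Let $T\subset\mathbb R^4$ be open and bounded with $\Gamma:=\gamma(\mathbb R)\subset T$, and put
\[
G(x,t)=(x-\gamma(t))\cdot(x-\gamma(t)).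
\]
The pair $(\gamma,T)$ is \emph{admissible} if for every $x\in\overline T$ the function $G(x,\cdot)$ has no zero with $|\operatorname{Im}t|=1$ and exactly two zeros in $|\operatorname{Im}t|<1$, modulo $2\pi$ and counted with multiplicity.
\end{definition}

Let $(\gamma,T)$ be admissible and $x\in\overline T$. For real $t$ we have $G(x,t)=|x-\gamma(t)|^2\ge0$, and $G(x,\bar t)=\overline{G(x,t)}$. Hence there are two cases.
\begin{itemize}
\item If $x\in\Gamma$, there is a real zero. As $G(x,\cdot)\ge0$ on $\mathbb R$, it has even order, hence order two, and it is the only zero modulo $2\pi$ in $|\operatorname{Im}t|\le1$.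
\item If $x\notin\Gamma$, there is no real zero, and the two zeros are complex conjugates of each other. So there is exactly one zero $t=t(x)$, modulo $2\pi$, with $0<\operatorname{Im}t<1$, and it is simple.
\end{itemize}
At a point of $T\setminus\Gamma$ the implicit function theorem gives a smooth local family of zeros in $0<\operatorname{Im}t<1$; by uniqueness it is $t(x)$ modulo $2\pi$. So $t$ is smooth, modulo $2\pi$, on $T\setminus\Gamma$. There we put
\begin{equation}\label{eq:defu}
N(x)=x-\gamma(t(x))=\xi+i\eta\quad(\xi,\eta\in\mathbb H),\qquad u(x)=\eta\,\xi^{-1}.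
\end{equation}
By periodicity of $\gamma$ this does not depend on the representative of $t(x)$. Let us check that $u$ is well defined with values in $\mathbb S^2$. If $N(x)$ were $0$, then $G(x,\cdot)$ would have a zero of order at least two at $t(x)$; so $N\ne0$. From $N\cdot N=0$ we get $|\xi|=|\eta|>0$ and $\xi\perp\eta$. Therefore $u=\eta\bar\xi/|\xi|^2$ has real part $\langle\eta,\xi\rangle/|\xi|^2=0$ and modulus $1$. So $u:T\setminus\Gamma\to\mathbb S^2$ is smooth, and $u\xi=\eta$.

\begin{proposition}\label{prop:curve}
Let $(\gamma,T)$ be admissible and let $u$ be given by \eqref{eq:defu}.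
\begin{enumerate}
\item[(i)] $u$ satisfies \eqref{eq:hol} on $T\setminus\Gamma$.
\item[(ii)] For every open $T'$ with $\overline{T'}\subset T$ there is $C$ with $|\nabla u|\le C/\operatorname{dist}(\cdot,\Gamma)$ on $T'\setminus\Gamma$, and $u\in W^{1,2}(T',\mathbb S^2)$.
\item[(iii)] Let $x_0=\gamma(\tau_0)\in\Gamma$ with $\tau_0\in\mathbb R$, and $e=\gamma'(\tau_0)/|\gamma'(\tau_0)|$. For all $X\notin\mathbb Re$,
\[
\lim_{r\to0^+}u(x_0+rX)=w_e(X),
\]
with $w_e$ the line solution \eqref{eq:we}.
\item[(iv)] $|\nabla u|^2=2q(u)$ a.e.\ in $T$, and $u$ is minimizing in every bounded Lipschitz domain $D$ with $\overline D\subset T$.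
\end{enumerate}
\end{proposition}

In particular, since $w_e$ is not constant, $u$ is discontinuous at every point of $\Gamma$, and its singular set is exactly $\Gamma$.

Part (iv) follows from (i), from (ii) with $T'=D$, and from Lemmas~\ref{lem:hol} and~\ref{lem:cal}, because $\Gamma$ has measure zero. We prove (i)--(iii) in turn.

\subsection{The first-order equation: proof of (i)}
Fix $x\in T\setminus\Gamma$ and write $y=u(x)$, $t=t(x)$. Differentiating $u\xi=\eta$ gives
\[
du(X)=L(dN(X)),\qquad L(\dot\xi+i\dot\eta)=(\dot\eta-y\dot\xi)\,\xi^{-1},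
\]
where $L$ is a real-linear map from $\mathbb C^4$ to $\mathbb H$. It has two properties:
\begin{align}
L(iV)&=y\,L(V)&&\text{for }V\in\mathbb C^4,\label{eq:L1}\\
L(X+iyX)&=0&&\text{for }X\in\mathbb H.\label{eq:L2}
\end{align}
For \eqref{eq:L1} let $V=\dot\xi+i\dot\eta$. Then $iV=-\dot\eta+i\dot\xi$, and $L(iV)=(\dot\xi+y\dot\eta)\xi^{-1}=y(\dot\eta-y\dot\xi)\xi^{-1}$ since $y^2=-1$. For \eqref{eq:L2}, $L(X+iyX)=(yX-yX)\xi^{-1}=0$.

\emph{The parameter is holomorphic.} We have $\partial_tG=-2N\cdot\gamma'(t)$, which is not zero because $t$ is a simple zero. Differentiating $G(x,t(x))=0$ yields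
\begin{equation}\label{eq:dt}
dt(X)=\frac{N\cdot X}{N\cdot\gamma'(t)} .
\end{equation}
From $y\xi=\eta$ we get $y\eta=-\xi$. As left multiplication by $y$ is skew,
\[
N\cdot(yX)=-(y\xi)\cdot X-i(y\eta)\cdot X=-\eta\cdot X+i\,\xi\cdot X=i\,N\cdot X,
\]
and so $dt(yX)=i\,dt(X)$.

\emph{The explicit dependence on $x$ drops out.} From $dN(X)=X-\gamma'(t)\,dt(X)$ we obtain
\[
dN(yX)-i\,dN(X)=yX-iX=-i\,(X+iyX).
\]
Apply $L$. By \eqref{eq:L1} and \eqref{eq:L2} the right-hand side gives $-yL(X+iyX)=0$, so
\[
du(yX)=L(dN(yX))=L(i\,dN(X))=y\,du(X).
\]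
Finally $du(X)\in T_y\mathbb S^2$ is imaginary and orthogonal to $y$, so $y\,du(X)=y\times du(X)$. This is \eqref{eq:hol}. \qed

\subsection{Behavior near the curve: proof of (ii)}
We write $t(x)=a+ib$ with $a\in\mathbb R$, $0<b<1$ (unrelated to the vectors in \eqref{eq:ab}). Both $N$ and $\partial_tG=-2N\cdot\gamma'(t)$ degenerate as $x$ approaches $\Gamma$. We compare them with $b$.

\emph{Claim: $b\to0$ uniformly as $\operatorname{dist}(x,\Gamma)\to0$, $x\in T\setminus\Gamma$.} Otherwise there are $\beta>0$ and $x_j\to x_*\in\Gamma$ (recall that $\Gamma$ is compact) with $\operatorname{Im}t(x_j)\ge\beta$. A subsequence of $t(x_j)$, taken modulo $2\pi$, converges to some $t_*$ with $\beta\le\operatorname{Im}t_*\le1$ and $G(x_*,t_*)=0$. But for $x_*\in\Gamma$ the only zero in $|\operatorname{Im}t|\le1$ is real, a contradiction.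

Let now $b$ be small. All constants and error terms below are uniform in $x$ and $a$, by periodicity of $\gamma$. The Taylor coefficients of $\gamma$ at $a\in\mathbb R$ are real, so $\gamma(a+ib)$ has real part $\gamma(a)+O(b^2)$ and imaginary part $b\gamma'(a)+O(b^3)$. Thus
\[
\xi=x-\gamma(a)+O(b^2),\qquad\eta=-b\,\gamma'(a)+O(b^3).
\]
Since $|\gamma'|$ is bounded below on $\mathbb R$, we get $cb\le|\eta|=|\xi|\le Cb$ and
\[
\operatorname{dist}(x,\Gamma)\le|x-\gamma(a)|\le|\xi|+O(b^2)\le Cb .
\]
Likewise $\gamma'(t)$ has real part $\gamma'(a)+O(b^2)$ and imaginary part $b\gamma''(a)+O(b^3)$. As $|\xi|=|\eta|=O(b)$,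
\[
\operatorname{Im}\big(N\cdot\gamma'(t)\big)=\eta\cdot\gamma'(a)+b\,\xi\cdot\gamma''(a)+O(b^3)=-b\,|\gamma'(a)|^2+O(b^2),
\]
so $|N\cdot\gamma'(t)|\ge cb$. By \eqref{eq:dt} and $|N|\le Cb$ we have $|dt|\le C$; hence $|dN|\le C$, and by the formula for $L$,
\[
|\nabla u|\le\frac{C|dN|}{|\xi|}\le\frac Cb\le\frac{C}{\operatorname{dist}(x,\Gamma)} .
\]
By the claim this holds in a neighborhood of $\Gamma$, outside $\Gamma$. The rest of $\overline{T'}$ is a compact subset of $T\setminus\Gamma$, on which $|\nabla u|$ is bounded, and $\operatorname{dist}(\cdot,\Gamma)$ is bounded as well. This proves the gradient bound.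

For $r\le1$, the curve $\Gamma$, being of finite length, is covered by at most $C/r$ balls of radius $r$. The concentric balls of radius $2r$ cover its $r$-neighborhood. So $|\{\operatorname{dist}(\cdot,\Gamma)<r\}|\le Cr^{-1}r^4=Cr^3$, and $\operatorname{dist}(\cdot,\Gamma)^{-2}$ is locally integrable. The projection of $\Gamma$ to a coordinate hyperplane has finite length, hence is $\mathcal H^3$-null, and almost every line parallel to a coordinate axis misses $\Gamma$. So $u$ is bounded, absolutely continuous on compact segments of almost every such line in $T'$, and its classical gradient is square integrable. This means $u\in W^{1,2}(T')$. \qed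

\subsection{Blow-up at a point of the curve: proof of (iii)}
Blowing up $\Gamma$ at $x_0$ produces its tangent line, so one expects the line solution. Fix $X\notin\mathbb Re$ and put $\lambda=|\gamma'(\tau_0)|$ and $X^\perp=X-\langle X,e\rangle e\ne0$. Since $x_0+rX-\gamma(\tau_0+r\theta)=r(X-\theta\lambda e)+O(r^2)$, we have, as $r\to0^+$ and locally uniformly in $\theta\in\mathbb C$,
\[
r^{-2}\,G(x_0+rX,\tau_0+r\theta)\longrightarrow(X-\theta\lambda e)\cdot(X-\theta\lambda e)=(\lambda\theta-\langle X,e\rangle)^2+|X^\perp|^2 .
\]
The limit has the simple zero $\theta_0=(\langle X,e\rangle+i|X^\perp|)/\lambda$ with $\operatorname{Im}\theta_0>0$. By Hurwitz's theorem (a zero of a locally uniform limit, not identically zero, of holomorphic functions is a limit of zeros) there are, for small $r$, zeros $\tau_0+r\theta_r$ of $G(x_0+rX,\cdot)$ with $\theta_r\to\theta_0$. Their imaginary parts are positive and small. For points of $\Gamma$ the only zero in $|\operatorname{Im}t|\le1$ is real; therefore $x_0+rX\notin\Gamma$, and by uniqueness $t(x_0+rX)=\tau_0+r\theta_r$ modulo $2\pi$.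 Consequently
\[
\frac{N(x_0+rX)}{r}\longrightarrow X-\theta_0\lambda e=X^\perp-i\,|X^\perp|\,e .
\]
The quotient $\eta\xi^{-1}$ is unchanged when $N$ is multiplied by a positive number. Hence $u(x_0+rX)\to-|X^\perp|\,e\,(X^\perp)^{-1}$, which is $w_e(X)$ by \eqref{eq:linexi}. \qed

\section{Many crossings: proof of Theorem~\ref{thm:main}}\label{sec:cross}

Let $\Omega_s=\{x\in\mathbb R^4:\operatorname{dist}(x,\Gamma_0)<s\}$, let $T=\Omega_{1/5}$ and $\Omega=\Omega_{1/10}$, and consider
\[
\gamma_{m,\epsilon}(t)=(1+\epsilon\cos mt)\,(\cos t,\sin t,0,0),\qquad\gamma_0=\gamma_{m,0},\qquad\Gamma_{m,\epsilon}=\gamma_{m,\epsilon}(\mathbb R).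
\]
For small $\epsilon\ne0$ the curve $\Gamma_{m,\epsilon}$ oscillates about the circle $\Gamma_0$ and crosses it $2m$ times. The maps $\gamma_{m,\epsilon}$ are entire, $2\pi$-periodic and real on $\mathbb R$. Let $G_{m,\epsilon}$ and $G_0$ be the corresponding functions $G$. For $x\in\overline T$ write $(x_1,x_2)=\varrho(\cos\theta,\sin\theta)$ and $\rho=\operatorname{dist}(x,\Gamma_0)$, so that $\rho^2=(\varrho-1)^2+x_3^2+x_4^2$. In particular, $\frac45\le\varrho\le\frac65$ and $\rho\le\frac15$, and $\partial\Omega=\{\rho=\frac1{10}\}$ is smooth.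

\subsection{Admissibility}
\emph{The circle.} Since $\gamma_0\cdot\gamma_0=\cos^2t+\sin^2t=1$ also for complex $t$ and $1+|x|^2=2\varrho+\rho^2$,
\[
G_0(x,t)=1+|x|^2-2\varrho\cos(t-\theta)=2\varrho\Big(1+\frac{\rho^2}{2\varrho}-\cos(t-\theta)\Big).
\]
The zeros modulo $2\pi$ are $t=\theta\pm i\operatorname{arccosh}(1+\rho^2/2\varrho)$: two simple zeros if $\rho>0$, one double zero if $\rho=0$. On $\overline T$ we have $1+\rho^2/2\varrho\le1.025<\cosh1$, so all zeros lie in $|\operatorname{Im}t|<1$. Thus $(\gamma_0,T)$ is admissible. By compactness and periodicity there is $c_0>0$ with $|G_0|\ge c_0$ on $\overline T\times\{|\operatorname{Im}t|=1\}$.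

\emph{The perturbed circles.} From $\gamma_{m,\epsilon}\cdot\gamma_{m,\epsilon}=(1+\epsilon\cos mt)^2$ we get
\[
G_{m,\epsilon}(x,t)-G_0(x,t)=-2\epsilon\,\varrho\cos mt\,\cos(t-\theta)+2\epsilon\cos mt+\epsilon^2\cos^2mt .
\]
On $|\operatorname{Im}t|=1$ we have $|\cos mt|\le\cosh m$. So for each $m$ there is $\epsilon_m\in(0,\frac1{20})$ such that $|G_{m,\epsilon}-G_0|<c_0$ on $\overline T\times\{|\operatorname{Im}t|=1\}$ for $|\epsilon|\le\epsilon_m$. Decreasing $\epsilon_m$, we may also assume $\epsilon_m\le e^{-m}$. (That $\epsilon_m$ is so small is harmless: the number of crossings does not depend on $\epsilon\ne0$.) Hence $G_{m,\epsilon}(x,\cdot)$ has no zero on $|\operatorname{Im}t|=1$. In the variable $z=e^{it}$, the functions $G_{m,\epsilon}(x,\cdot)$ and $G_0(x,\cdot)$ are holomorphic on $\mathbb C\setminus\{0\}$, and the strip $|\operatorname{Im}t|<1$ modulo $2\pi$ becomes the annulus $e^{-1}<|z|<e$. Rouch\'e's theorem in this annulus shows that $G_{m,\epsilon}(x,\cdot)$ has exactly two zeros modulo $2\pi$ in $|\operatorname{Im}t|<1$.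

Moreover $\operatorname{dist}(\gamma_{m,\epsilon}(t),\Gamma_0)=|\epsilon\cos mt|<\frac1{20}$ for real $t$, so $\Gamma_{m,\epsilon}\subset\Omega_{1/20}\subset T$. With $e_r=(\cos t,\sin t,0,0)$ and $e_\theta=(-\sin t,\cos t,0,0)$,
\begin{equation}\label{eq:tangent}
\gamma_{m,\epsilon}'=(1+\epsilon\cos mt)\,e_\theta-\epsilon m\sin(mt)\,e_r\ne0\qquad\text{on }\mathbb R .
\end{equation}
So $(\gamma_{m,\epsilon},T)$ is admissible for $|\epsilon|\le\epsilon_m$. As $m\epsilon_m\le me^{-m}$, the lengths of these curves are bounded uniformly in $m$, and their angles with $\Gamma_0$ at the crossings tend to $0$ as $m\to\infty$. Let $u_{m,\epsilon}$ be the map of Proposition~\ref{prop:curve}. It is minimizing in $\Omega$, since $\overline\Omega\subset T$, and smooth on $T\setminus\overline{\Omega_{1/20}}$. The map $u_0:=u_{m,0}$ does not depend on $m$.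

\subsection{Boundary data}
Fix $m$. For $|\epsilon|<\epsilon_m$ and $x\in T\setminus\overline{\Omega_{1/20}}$ we have $x\notin\Gamma_{m,\epsilon}$, so the zero $t_{m,\epsilon}(x)$ in $0<\operatorname{Im}t<1$ is simple. As $G_{m,\epsilon}(x,t)$ is smooth in $(\epsilon,x)$ and holomorphic in $t$, the implicit function theorem and the uniqueness of this zero show that $t_{m,\epsilon}(x)$, modulo $2\pi$, is smooth in $(\epsilon,x)$. Hence so is $u_{m,\epsilon}(x)$ on $(-\epsilon_m,\epsilon_m)\times(T\setminus\overline{\Omega_{1/20}})$. The set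
\[
A=\{x:\tfrac1{10}\le\operatorname{dist}(x,\Gamma_0)\le\tfrac3{20}\}
\]
is a compact subset of $T\setminus\overline{\Omega_{1/20}}$. As $\epsilon\to0$, all $x$-derivatives of $u_{m,\epsilon}$ therefore converge uniformly on $A$ to those of $u_0$. Choose $0<\epsilon(m)<\epsilon_m$ with
\begin{equation}\label{eq:close}
\|u_{m,\epsilon(m)}-u_0\|_{C^m(A)}\le\frac1m
\end{equation}
and put
\[
u_m=u_{m,\epsilon(m)},\qquad U_m=(u_0,u_m):\Omega\to\mathbb S^2\times\mathbb S^2 .
\]
If $V=(v_1,v_2)$ has the same trace as $U_m$, then $v_1$ and $v_2$ are competitors for $u_0$ and $u_m$, and energies add. So $U_m$ is a minimizing harmonic map. It is smooth near $\partial\Omega$, up to the boundary. Since $\partial\Omega\subset A$, the traces $\Phi_m=(u_0,u_m)|_{\partial\Omega}$ converge in $C^\infty(\partial\Omega)$ to $\Phi_0=(u_0,u_0)|_{\partial\Omega}$ by \eqref{eq:close}. In particular $\sup_m\int_{\partial\Omega}|\nabla\Phi_m|^3\,d\mathcal H^3<\infty$.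

\subsection{Points of $\mathcal S_0$}
Let $t\in[0,2\pi)$ be one of the $2m$ values with $\cos mt=0$. Then $p=\gamma_0(t)=\gamma_{m,\epsilon(m)}(t)$ lies on both curves, and the $2m$ points obtained are distinct. By \eqref{eq:tangent} the tangent vectors at $p$ are
\[
\gamma_0'=e_\theta,\qquad\gamma_{m,\epsilon(m)}'=e_\theta\mp\epsilon(m)\,m\,e_r\quad\text{if }\sin mt=\pm1,
\]
which are not parallel. Let $e,e'$ be the corresponding unit vectors.

Let $W=\lim U_m(p+r_i\,\cdot)$ be any tangent map of $U_m$ at $p$. A subsequence converges a.e., so $W=(w_e,w_{e'})$ a.e.\ by Proposition~\ref{prop:curve}(iii). We are in the situation of Example~\ref{ex:lines}: if $W$ is invariant under translations along $\mathbb Rh$, then Lemma~\ref{lem:inv}, applied to both components, gives $h\in\mathbb Re\cap\mathbb Re'=\{0\}$. So no tangent map at $p$ is $1$-symmetric, that is, $p\in\mathcal S_0(U_m)$. Hence $\mathcal H^0(\mathcal S_0(U_m))\ge2m$.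

Since $\pi_1(\mathbb S^2\times\mathbb S^2)=0$ is finite, \eqref{eq:conj} for $n=k=4$ would give $2m\le C\sup_j\int_{\partial\Omega}|\nabla\Phi_j|^3\,d\mathcal H^3<\infty$ for all $m$, which is absurd. This proves Theorem~\ref{thm:main}. \qed

\section{Interior bounds in all dimensions: proof of Theorem~\ref{thm:interior}}\label{sec:higher}

Let $4\le k\le n$ and write points of $\mathbb R^n$ as $(x,y)$ with $x\in\mathbb R^4$, $y\in\mathbb R^{n-4}$; for $n=4$ there is no $y$. Used as functions of $(x,y)$, the maps $u_0,u_m$ of Section~\ref{sec:cross} produce crossing points times $\mathbb R^{n-4}$, which is a set of dimension $n-4$. To reach $\mathcal S_{n-k}$ we must destroy $k-4$ of these invariant directions. This can be done with factors $z/|z|$, where $z=(x_3,x_4,y_l)$: since $\Gamma_0$ lies in $\{x_3=x_4=0\}$, each of them is singular at the crossing points with $y_l=0$.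

\subsection{The maps}
We need a bounded smooth domain $D$ with $\overline\Omega\times[-1,1]^{n-4}\subset D$ and $\overline D\subset\Omega_{3/20}\times(-2,2)^{n-4}$. With $\rho=\operatorname{dist}(x,\Gamma_0)$ we may take
\[
D=\Big\{(x,y):\ (8\rho)^{2M}+\sum_{j=1}^{n-4}\big(\tfrac23y_j\big)^{2M}<1\Big\}
\]
with an integer $M$ so large that $(\frac45)^{2M}+(n-4)(\frac23)^{2M}<1$. The first inclusion follows from this choice, and the second holds because $\rho\le\frac18$ and $|y_j|\le\frac32$ on $\overline D$. In particular $\rho^2=(\varrho-1)^2+x_3^2+x_4^2$ is smooth near $\overline D$. For fixed $\theta$, the defining function is homogeneous of degree $2M$ in the variables $(\varrho-1,x_3,x_4,y)$, so its radial derivative on $\partial D$ is positive and $\partial D$ is smooth. Finally $D$ is connected, because shrinking these variables to $0$ joins every point of $D$ within $D$ to the circle $\Gamma_0\times\{0\}$.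

Put
\[
U_m(x,y)=\big(u_0(x),u_m(x),v_1,\dots,v_{k-4}\big),\qquad v_l=\frac{(x_3,x_4,y_l)}{|(x_3,x_4,y_l)|}\quad(1\le l\le k-4).
\]

\subsection{Minimality}
As energies add, it is enough to treat each component.

Let $P(x,y)=x$. The forms $\eta_k(PX,PZ)$, with $\eta_k$ from \eqref{eq:forms}, are skew and satisfy \eqref{eq:comass} on $\mathbb R^n$, because $|PX||PZ|\le|X||Z|$. The gradients of $u_0$ and $u_m$, as functions of $(x,y)$, have only $x$-components, so $|\nabla u|^2=2q(u)$ a.e.\ continues to hold for $u=u_0,u_m$ by Proposition~\ref{prop:curve}(iv). Both maps are in $W^{1,2}(D)$ since $D\subset\Omega_{3/20}\times(-2,2)^{n-4}$ and $\overline{\Omega_{3/20}}\subset T$. By Lemma~\ref{lem:cal} they are minimizing in $D$.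

For $v_l$ let $X'\in\mathbb R^3$ be the $(x_3,x_4,y_l)$-part of $X\in\mathbb R^n$, and take $\eta_k'(X,Z)=e_k\cdot(X'\times Z')$, where $e_1,e_2,e_3$ is the standard basis of $\mathbb R^3$. These forms are skew, and for $\omega\in\mathbb S^2$ we have $|\sum_k\omega_k\eta_k'(X,Z)|=|\omega\cdot(X'\times Z')|\le|X||Z|$. For $v=z/|z|$ with $z=(x_3,x_4,y_l)$ we have
\[
dv(Z)=\frac{Z'-(v\cdot Z')v}{|z|}=\frac{(e\cdot Z')e+(f\cdot Z')f}{|z|}
\]
for an orthonormal basis $e,f$ of $v^\perp$ with $e\times f=v$. So, in \eqref{eq:ab}, $a$ and $b$ are $e/|z|$ and $f/|z|$ placed in these three coordinates, and \eqref{eq:qab} gives $2q(v)=2v\cdot(e\times f)/|z|^2=2/|z|^2=|\nabla v|^2$. Since $|z|^{-2}$ is locally integrable on $\mathbb R^3$ and almost every line parallel to a coordinate axis of $\mathbb R^n$ misses $\{z=0\}$ or, if the axis is one of those not entering $z$, lies outside it, we get $v_l\in W^{1,2}(D)$ as in Section~\ref{sec:lines}. By Lemma~\ref{lem:cal}, $v_l$ is minimizing in $D$.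

\subsection{Energy bound}
Only $u_m$ depends on $m$, and its energy is determined by its boundary values through Lemma~\ref{lem:cal}(i). Let $\chi$ be a smooth function on $\overline{\Omega_{3/20}}$ that equals $1$ near $\partial\Omega_{3/20}$ and $0$ on a neighborhood of $\overline\Omega$. Then $u_m$ and $\chi u_m$ have the same trace on $\partial\Omega_{3/20}$, and with $q$ from \eqref{eq:forms},
\[
\int_{\Omega_{3/20}}|\nabla u_m|^2=2\int_{\Omega_{3/20}}q(u_m)=2\int_{\Omega_{3/20}}q(\chi u_m)\le C\,\|u_m\|_{C^1(A)}^2 ,
\]
because $\chi u_m$ is supported in $A$. The right-hand side is bounded in $m$ by \eqref{eq:close}. Since $D\subset\Omega_{3/20}\times(-2,2)^{n-4}$, it follows that $\sup_m\int_D|\nabla U_m|^2<\infty$.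

\subsection{Strata}
Let $p$ be one of the $2m$ crossing points of Section~\ref{sec:cross}, and let $y\in[-1,1]^{n-4}$ with $y_1=\dots=y_{k-4}=0$. Since $p_3=p_4=0$, each $v_l$ is homogeneous of degree zero about $(p,y)$. As in Section~\ref{sec:cross}, every tangent map of $U_m$ at $(p,y)$ equals, a.e.,
\[
\big(w_e,w_{e'},v_1,\dots,v_{k-4}\big),
\]
with $w_e,w_{e'}$ depending only on the $x$-variables and $e,e'$ not parallel. Suppose that it is invariant under translation by $(h,\kappa)\in\mathbb R^4\times\mathbb R^{n-4}$. Lemma~\ref{lem:inv} for $w_e$ and $w_{e'}$ gives $h=0$. Then $v_l$ is invariant under the translation of $z=(x_3,x_4,y_l)$ by $\zeta=(0,0,\kappa_l)$. But $z/|z|=(z+\zeta)/|z+\zeta|$ forces $z$ and $\zeta$ to be linearly dependent, which for a.e.\ $z$ is possible only if $\zeta=0$. So $\kappa_1=\dots=\kappa_{k-4}=0$, and the space of invariant directions has dimension at most $(n-4)-(k-4)=n-k$. No tangent map at $(p,y)$ is $(n-k+1)$-symmetric, that is, $(p,y)\in\mathcal S_{n-k}(U_m)$.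

Let $K=\overline\Omega\times[-1,1]^{n-4}$, a compact subset of $D$. The points $(p,y)$ found above form $2m$ disjoint $(n-k)$-dimensional cubes of side $2$ in $K$ (points if $n=k$). With $\mathcal H^{n-k}$ normalized to agree with Lebesgue measure on $(n-k)$-planes,
\[
\mathcal H^{n-k}(\mathcal S_{n-k}(U_m)\cap K)\ge2m\cdot2^{\,n-k}\longrightarrow\infty .
\]
This proves Theorem~\ref{thm:interior}. \qed

\begin{thebibliography}{1}
\bibitem{source}
\emph{TEMORS Of The American Mathematical Society}, \url{https://par.nsf.gov/servlets/purl/10591159} (doi:10.1090/memo/1519).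
\end{thebibliography}

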